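# No definable choice on scattered subsets of the binary tree

## 1. A definable choice when the Cantor–Bendixson rank is bounded

We work in monadic second-order logic (MSO) over the full infinite binary tree. The nodes are the finite words $\{0,1\}^{<\omega}$, with root $\varepsilon$. The signature has the prefix order $\le$ and the two successor relations $w\mapsto w0$ and $w\mapsto w1$. First-order variables range over nodes, second-order variables over arbitrary sets of nodes. The lexicographic order ($u$ comes before $v$ if $u$ is a proper prefix of $v$, or if $w0\le u$ and $w1\le v$ for some $w$) is linear and definable.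

**Definition (trees, branches, scattered).** A *tree* is a prefix-closed set $\tau\subseteq\{0,1\}^{<\omega}$, and $[\tau]\subseteq\{0,1\}^\omega$ is its set of infinite branches, a compact set. A tree is *scattered* (or thin) if $[\tau]$ is countable; equivalently, if it contains no embedded copy of the full binary tree. For a set $X$ of nodes, $\tau_X$ is the prefix closure of $X$.

A tree that contains $X$ contains $\tau_X$, and a subtree of a scattered tree is scattered. So $X$ is contained in some scattered tree if and only if $\tau_X$ is scattered.

**Definition (Cantor–Bendixson derivative).** For compact $C\subseteq\{0,1\}^\omega$ put $C^{(0)}=C$, let $C^{(\xi+1)}$ be the set of non-isolated points of $C^{(\xi)}$, and take intersections at limit ordinals.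

If $[\tau_X]^{(k)}=\emptyset$ for some $k<\omega$, then $[\tau_X]$ is countable: each point removed by one derivative is isolated by a cone $u\{0,1\}^\omega$, and there are only countably many cones.

As an example, let $X=\{0^k1:k\ge0\}$. Then $[\tau_X]=\{0^\omega\}$ and $[\tau_X]^{(1)}=\emptyset$. For $X=\{0^k10^l1:k,l\ge0\}$ we get $[\tau_X]=\{0^\omega\}\cup\{0^k10^\omega:k\ge0\}$, $[\tau_X]^{(1)}=\{0^\omega\}$ and $[\tau_X]^{(2)}=\emptyset$.

**Definition (uniformization).** A formula $\psi(X,y)$ *uniformizes* $y$ in a relation $R(X,y)$ if (i) $\psi(X,y)$ implies $R(X,y)$, and (ii) for every $X$ for which some $y$ satisfies $R(X,y)$ there is exactly one $y$ with $\psi(X,y)$.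

By results of Gurevich and Shelah, and of Carayol and Löding (2007), the relation "$y\in X$", with $X$ ranging over all sets of nodes, has no MSO-definable uniformization of $y$: one cannot choose an element of an arbitrary nonempty set. Suppose now that $X$ is small, in the sense that it lies inside a scattered tree. Can a single formula choose an element of each nonempty $X$ of this kind? The conjecture (S. [2013]) in "On uniformisability in monadic second-order logic" says no. We start with cases in which the answer is yes.

If $X$ is finite and nonempty, take its lexicographically least element. For $X=\{0^k1:k\ge 0\}$ this recipe fails, because $0^{k+1}1$ comes before $0^k1$ for every $k$ and there is no least element. But here the tree $\tau_X$ offers a landmark, its only branch $0^\omega$, and we can choose the first element of $X$ that hangs off this branch, namely $1$. This works in general as long as the rank is bounded in advance.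

For an ordinal $\xi$ let $R_\xi(X,y)$ be the relation: $y\in X$ and $[\tau_X]^{(\xi)}=\emptyset$.

**Proposition 1.1.** For every $k<\omega$ some MSO formula uniformizes $y$ in $R_k$.

**Proof.** *Definability of the derivatives.* A branch is coded by the set $\gamma$ of its nodes, a prefix-closed chain without a longest element. We have $\gamma\in[\tau_X]^{(0)}$ iff every $u\in\gamma$ has an extension in $X$, and $\gamma\in[\tau_X]^{(i+1)}$ iff $\gamma\in[\tau_X]^{(i)}$ and for each $u\in\gamma$ some $\gamma'\ne\gamma$ through $u$ is in $[\tau_X]^{(i)}$. So for each finite $i$ membership in $[\tau_X]^{(i)}$ is MSO-definable.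

*The choice functions.* By induction on $k$ we define a choice function $f_k$ on the nonempty sets $X$ with $[\tau_X]^{(k)}=\emptyset$.

For $k=0$, the tree $\tau_X$ has no infinite branch, so it is finite by König's lemma. Let $f_0(X)$ be the lexicographically least element of $X$.

For $k+1$: if $[\tau_X]^{(k)}=\emptyset$, put $f_{k+1}(X)=f_k(X)$. Otherwise $[\tau_X]^{(k)}$ is nonempty and compact with all points isolated, hence finite. Let $\gamma$ be its leftmost element. If some element of $X$ lies on $\gamma$, output the first such element. If not, every $u\in\gamma$ has an extension in $X$, and this extension is not on $\gamma$. The first node off $\gamma$ on the way from $u$ to the extension is a node $v\in\tau_X$, off $\gamma$, with parent on $\gamma$ and longer than $u$. So there are infinitely many such nodes $v$. There is at most one of each length, and their cones are disjoint. As $[\tau_X]^{(k)}$ is finite, only finitely many of these cones contain a point of it. Let $v$ be the shortest of these nodes through which no branch of $[\tau_X]^{(k)}$ passes, and let $X'=X\cap v\{0,1\}^{<\omega}$. This is nonempty because $v\in\tau_X$. A branch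 belongs to $[\tau_{X'}]$ iff it passes through $v$ and belongs to $[\tau_X]$. So $[\tau_{X'}]$ is the part of $[\tau_X]$ in a clopen cone; derivatives are local, hence $[\tau_{X'}]^{(k)}$ is the part of $[\tau_X]^{(k)}$ in that cone, which is empty. Output $f_k(X')\in X'\subseteq X$.

*Definability.* "Shortest" compares only nodes whose parents lie on the chain $\gamma$, so it is expressed by the prefix order on the parents. All other steps are visibly MSO. The formula "$X\neq\emptyset$, $[\tau_X]^{(k)}=\emptyset$ and $y=f_k(X)$" uniformizes $R_k$. $\square$

On $X=\{0^k10^l1\}$ the function $f_2$ works as follows: $\gamma=0^\omega$, $v=1$, $X'=\{10^l1:l\ge0\}$. Then $f_1(X')$ uses $\gamma=10^\omega$ and $v=11$, and outputs $11$.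

What changes in general? The formula for $f_{k+1}$ contains the formula for $f_k$, so it grows with $k$. If $X$ is only known to lie in a scattered tree, no $k$ is given, even when $[\tau_X]^{(k)}=\emptyset$ for some finite $k$. One fixed formula would have to cope with all ranks. There is an obvious rank-free recipe, "among the shortest elements take the leftmost one", but it compares lengths of incomparable nodes, and the signature has no such comparison. We shall prove that no formula works. It follows in particular that "$|x|\le|y|$" is not MSO-definable, since otherwise this recipe would be.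

## 2. Periodic combs and the statements

Notation: for $D,E\subseteq\{0,1\}^{<\omega}$ let $D_u=\{x:ux\in D\}$ and $DE=\{dx:d\in D,\ x\in E\}$. For $j\in\{0,1\}$ put $\bar j=1-j$.

**Definition (the class $\mathcal D$).** $\mathcal D$ is the least class of sets of nodes such that

* $\{\varepsilon\}\in\mathcal D$;
* if $D_0,D_1\in\mathcal D$ then $0D_0\cup1D_1\in\mathcal D$;
* if $n\ge1$, $j_1,\dots,j_n\in\{0,1\}$, $E_1,\dots,E_n\in\mathcal D$ and $a=j_1\cdots j_n$, then the *periodic comb*
$$\mathrm{comb}\big((j_1,E_1)\cdots(j_n,E_n)\big)=\bigcup_{k\ge0}\bigcup_{i=1}^n a^kj_1\cdots j_{i-1}\,\bar j_i\,E_i$$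
is in $\mathcal D$.

In words: walk along $a^\omega$, and at each step hang the next set $E_i$ on the side that the walk does not take. For example $\mathrm{comb}((0,\{\varepsilon\}))=\{0^k1:k\ge0\}$, and $\mathrm{comb}((0,\{\varepsilon\})(1,\{\varepsilon\}))=\{(01)^k1,\ (01)^k00:k\ge0\}$. Combs of combs raise the rank: $\{0^k10^l1\}=\mathrm{comb}((0,\mathrm{comb}((0,\{\varepsilon\}))))$.

**Theorem 2.1.** There is no MSO formula $\psi(X,y)$ such that for every $D\in\mathcal D$ there is exactly one $y$ with $\psi(D,y)$, and this $y$ lies in $D$.

**Lemma 2.2.** Every $D\in\mathcal D$ is a nonempty antichain, and $[\tau_D]^{(k)}=\emptyset$ for some $k<\omega$. In particular $D$ is contained in the scattered tree $\tau_D$.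

**Proof.** Induction on the construction of $D$. Only a comb $K$ needs an argument. Its elements lie in the pairwise disjoint cones below the side nodes $a^kj_1\cdots j_{i-1}\bar j_i$, and inside each cone $K$ is a copy of some $E_i$; so $K$ is a nonempty antichain. The branches of $\tau_K$ are $a^\omega$ and branches in the clopen side cones, where $[\tau_K]$ is a copy of $[\tau_{E_i}]$. Take $k$ with $[\tau_{E_i}]^{(k)}=\emptyset$ for all $i$. Then $[\tau_K]^{(k)}\subseteq\{a^\omega\}$, so $[\tau_K]^{(k+1)}=\emptyset$. The last claim was noted in Section 1. $\square$

**Theorem 2.3 (the conjecture).** The relation "$y\in X$ and $X$ is contained in a scattered tree" has no MSO-definable uniformization of $y$ (without parameters).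

**Proof from Theorem 2.1.** By Lemma 2.2, a uniformizing formula would choose, for every $D\in\mathcal D$, exactly one $y$, and $y\in D$. $\square$

Three further statements follow; they are deduced in Section 9.

**Theorem 2.4 (sharp rank bound).** Some MSO formula uniformizes $y$ in $R_\xi$ if and only if $\xi<\omega$.

**Theorem 2.5 (parameters do not help).** There are no MSO formula $\psi(X,y,\bar P)$ and fixed sets $\bar P$ such that $\psi(\cdot,\cdot,\bar P)$ uniformizes $y$ in the relation "$y\in X$ and $X$ is contained in a scattered tree".

**Corollary 2.6.** There is no MSO formula $\psi(X,Z)$ which, for every nonempty $X$ contained in a scattered tree, is satisfied by exactly one set $Z$, with $Z$ a finite nonempty subset of $X$.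

The proof of Theorem 2.1 uses the following bookkeeping facts about $\mathcal D$.

**Lemma 2.7.**

(a) If $K=\mathrm{comb}((j_1,E_1)\cdots(j_n,E_n))$, then $K_{\bar j_1}=E_1$, and $K_{j_1}$ is the comb of the rotated word $(j_2,E_2)\cdots(j_n,E_n)(j_1,E_1)$. In particular $K_a=K$ for $a=j_1\cdots j_n$.

(b) Every $D\in\mathcal D$ is $\{\varepsilon\}$ or $0D_0\cup1D_1$ with $D_0,D_1\in\mathcal D$. If $u\in\tau_D$ then $D_u\in\mathcal D$. If $u$ is a proper prefix of an element of $D$, then $D_{u0},D_{u1}\in\mathcal D$.

(c) If $D,E\in\mathcal D$ then $DE\in\mathcal D$, and $(DE)_v=D_vE$ for $v\in\tau_D$.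

**Proof.** (a) The only piece of $K$ whose words start with $\bar j_1$ is $\bar j_1E_1$ (from $k=0$, $i=1$). Delete the first letter $j_1$ from the other pieces and let $b=j_2\cdots j_nj_1$. The piece with $i\ge2$ becomes $b^kj_2\cdots j_{i-1}\bar j_iE_i$. The piece with $i=1$, $k\ge1$ becomes $b^{k-1}j_2\cdots j_n\bar j_1E_1$. This is the comb of the rotated word. After $n$ rotations we are back at $K$.

(b) The first claim is clear for the first two formation rules and is (a) for combs. The second follows by induction on $|u|$: if $uj\in\tau_D$ then $D_u\neq\{\varepsilon\}$, so $D_u=0D_{u0}\cup1D_{u1}$ with both parts in $\mathcal D$. The third holds for the same reason.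

(c) Induction on $D$, using $\{\varepsilon\}E=E$, $(0D_0\cup1D_1)E=0D_0E\cup1D_1E$ and $\mathrm{comb}(\dots(j_i,E_i)\dots)E=\mathrm{comb}(\dots(j_i,E_iE)\dots)$. For the last formula, let $vx=de$ with $d\in D$, $e\in E$. Then $v$ and $d$ are comparable. As $v$ is a prefix of an element of the antichain $D$, $d$ is not a proper prefix of $v$. So $d=vd'$ and $x=d'e\in D_vE$. The converse inclusion is clear. $\square$

## 3. Automata and types

Suppose, for a contradiction, that $\psi$ has the property excluded by Theorem 2.1. We turn it into finite data.

Recall that a nondeterministic parity tree automaton $\mathcal A=(S,s_0,\Delta,c)$ has a finite state set $S$, an initial state $s_0$, transitions $\Delta\subseteq S\times\{0,1\}^2\times S\times S$ for trees labeled by $\{0,1\}^2$, and priorities $c:S\to\omega$. A transition $(s,\ell,s',s'')$ may be used at a node in state $s$ with label $\ell$, and sends $s'$ to the left child and $s''$ to the right child. A run is accepting if on every infinite path the largest priority that occurs infinitely often is even. This condition depends only on tails of paths. We write $(X,Y)$ for the tree labeled by the two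 characteristic functions. By Rabin's theorem there is such an $\mathcal A$ that accepts $(X,Y)$ from $s_0$ iff $Y=\{y\}$ for some $y$ with $\psi(X,y)$. We fix it.

**Definition.** For $D\in\mathcal D$ let $\mathrm{acc}(D)=\{s\in S:\mathcal A\text{ accepts }(D,\emptyset)\text{ from }s\}$. For $R,B\subseteq S$ let
$$\delta(R,0,B)=\{s':\exists s\in R,\ s''\in B,\ (s,(0,0),s',s'')\in\Delta\},$$
$$\delta(R,1,B)=\{s'':\exists s\in R,\ s'\in B,\ (s,(0,0),s',s'')\in\Delta\}.$$
Let $F_1$ be the set of states from which $\mathcal A$ accepts $(\{\varepsilon\},\{\varepsilon\})$. For $D\in\mathcal D$ and $R\subseteq S$ put $R_\varepsilon=R$ and, when $u$ is a proper prefix of an element of $D$,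
$$R_{uj}=\delta(R_u,j,\mathrm{acc}(D_{u\bar j})).$$
By Lemma 2.7(b) this defines $R_u$ for all $u\in\tau_D$. Finally let $C_R(D)=\{d\in D:R_d\cap F_1\neq\emptyset\}$.

So $R_u$ is the set of states that can reach $u$ if we start in $R$, read only labels $(0,0)$ on the way, and require every side tree left behind to be accepted without a chosen element.

**Claim 3.1.** $d\in C_R(D)$ iff $d\in D$ and $\mathcal A$ accepts $(D,\{d\})$ from some $s\in R$.

**Proof.** Let $d\in D$. As $D$ is an antichain, in $(D,\{d\})$ the proper prefixes of $d$ have label $(0,0)$, the subtree at $d$ is $(\{\varepsilon\},\{\varepsilon\})$, and the subtree at a sibling $u\bar j$ of a node $uj$ on the path to $d$ is $(D_{u\bar j},\emptyset)$. An accepting run from a state in $R$ therefore shows, step by step, that its state at each prefix $u$ of $d$ is in $R_u$, and that its state at $d$ is in $F_1$. Conversely, a state in $R_d\cap F_1$ can be traced back through the definition of $\delta$ to a state in $R$; gluing accepting runs on the side trees and at $d$ gives an accepting run. $\square$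

The recursion for $R_{uv}$ in $D$ is the recursion that starts with $R_u$ in $D_u$. Hence for $u\in\tau_D$
$$C_R(D)\cap u\{0,1\}^{<\omega}=u\,C_{R_u}(D_u).\tag{1}$$
By the choice of $\psi$ and Claim 3.1, $|C_{\{s_0\}}(D)|=1$ for all $D\in\mathcal D$.

A small example shows how the sets $R_u$ work. Let $S=\{s_0,s_1\}$ with transitions $(s_0,(0,0),s_1,s_0)$, $(s_0,(1,1),s_1,s_1)$ and $(s_1,(b,0),s_1,s_1)$ for $b\in\{0,1\}$, and priorities $c(s_0)=1$, $c(s_1)=0$. This automaton accepts $(X,Y)$ iff $Y=\{1^k\}$, where $1^k$ is the first element of $X$ on $1^\omega$. Here $\mathrm{acc}(D)=\{s_1\}$ for every $D\in\mathcal D$, $\delta(\{s_0\},1,\{s_1\})=\{s_0\}$, $\delta(\{s_0\},0,\{s_1\})=\emptyset$ and $F_1=\{s_0\}$. So $C_{\{s_0\}}(D)=D\cap\{1^k:k\ge0\}$. For $\mathrm{comb}((1,\{\varepsilon\}))=\{1^k0\}$ this is empty, so this particular recipe is not a choice on $\mathcal D$.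

**Definition (types).** $t(D)=\big(\mathrm{acc}(D),\ \{R\subseteq S:C_R(D)\ne\emptyset\}\big)$ for $D\in\mathcal D$, and $H=t(\mathcal D)$, a finite set. For $s\in H$ we write $s^0$ for its first component, so $t(D)^0=\mathrm{acc}(D)$.

Next we check that types are compositional: the type of a compound set is computed from the types of its pieces.

**Lemma 3.2.**

(a) $t(0D_0\cup1D_1)$ depends only on $t(D_0)$ and $t(D_1)$. We write it $\nu(t(D_0),t(D_1))$.

(b) For $K=\mathrm{comb}((j_1,E_1)\cdots(j_n,E_n))$, $t(K)$ depends only on the word $w=(j_1,t(E_1))\cdots(j_n,t(E_n))$. We write it $w^\omega$.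

(c) $t(DE)$ depends only on $D$ and $t(E)$. We write it $D(z)$ if $t(E)=z$.

**Proof.** (a) The root has label $(0,0)$. So $s\in\mathrm{acc}(0D_0\cup1D_1)$ iff some $(s,(0,0),s',s'')\in\Delta$ has $s'\in\mathrm{acc}(D_0)$ and $s''\in\mathrm{acc}(D_1)$. By (1),
$$C_R(0D_0\cup1D_1)=0\,C_{\delta(R,0,\mathrm{acc}(D_1))}(D_0)\ \cup\ 1\,C_{\delta(R,1,\mathrm{acc}(D_0))}(D_1),$$
and whether this is nonempty is determined by $R$, $t(D_0)$ and $t(D_1)$.

(b) Extend the indices periodically mod $n$, so that $a^\omega=j_1j_2j_3\cdots$. No element of $K$ lies on $a^\omega$, so all labels of $(K,\emptyset)$ along $a^\omega$ are $(0,0)$. We claim that $s\in\mathrm{acc}(K)$ iff there are states $s=q_0,q_1,q_2,\dots$ satisfying the parity condition and states $p_m\in\mathrm{acc}(E_m)$ $(m\ge1)$ such that, for each $m\ge1$, the transition from $q_{m-1}$ with label $(0,0)$ that sends $q_m$ in direction $j_m$ and $p_m$ in direction $\bar j_m$ is in $\Delta$. Given an accepting run, restrict it to $a^\omega$ and to the side subtrees. Conversely, glue accepting runs from $p_m$ on $(E_m,\emptyset)$ into the side subtrees. Every infinite path other than $a^\omega$ eventually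 stays in one side subtree, and the parity condition depends only on tails, so the glued run accepts. The criterion depends only on $w$.

By Lemma 2.7(a), $K_{j_1\cdots j_m}$ is the comb of a rotated word, so its set $\mathrm{acc}$ is also determined by $w$. Therefore the sets
$$R_{j_1\cdots j_m}=\delta(R_{j_1\cdots j_{m-1}},j_m,\mathrm{acc}(E_m)),\qquad R_{j_1\cdots j_{m-1}\bar j_m}=\delta(R_{j_1\cdots j_{m-1}},\bar j_m,\mathrm{acc}(K_{j_1\cdots j_m}))$$
are determined by $R$ and $w$. Each element of $K$ lies below exactly one side node $u=j_1\cdots j_{m-1}\bar j_m$, and $K_u=E_m$. By (1), $C_R(K)\ne\emptyset$ iff $C_{R_u}(E_m)\ne\emptyset$ for one of these $u$. Whether this holds is read off from $R$, $w$ and the types $t(E_m)$ in $w$.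

(c) Induction on $D$, using the formulas for $DE$ in the proof of Lemma 2.7(c) together with (a) and (b). $\square$

## 4. A minimal algebra of types and its contexts

The purpose of this section is to restrict to types among which everything can be reached from everything.

Call $S'\subseteq H$ *closed* if it is closed under $\nu$ and under $w\mapsto w^\omega$ for nonempty words $w$ over $\{0,1\}\times S'$. The set $H$ is closed. Fix a minimal nonempty closed $M\subseteq H$.

**Lemma 4.1.** For every $z\in M$ we have $M=\{D(z):D\in\mathcal D,\ D\ne\{\varepsilon\}\}$.

**Proof.** First, $D(z)\in M$ for all $D\in\mathcal D$, by induction on $D$: $\{\varepsilon\}(z)=z$, $(0D_0\cup1D_1)(z)=\nu(D_0(z),D_1(z))$, and for a comb $D(z)=\big((j_1,E_1(z))\cdots(j_n,E_n(z))\big)^\omega$. The same formulas show that the right side is closed under $\nu$ and under $w\mapsto w^\omega$ (the set formed is never $\{\varepsilon\}$). It is nonempty and contained in $M$, so by minimality it equals $M$. $\square$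

**Definition (contexts).** For $s,x\in M$ let $[0,s](x)=\nu(x,s)$ and $[1,s](x)=\nu(s,x)$. For a word $w=(j_1,s_1)\cdots(j_n,s_n)$ over $\{0,1\}\times M$ let $[w]=[j_1,s_1]\circ\cdots\circ[j_n,s_n]:M\to M$. Let $V$ be the set of all maps $[w]$, including the identity from the empty word.

So $[w](x)$ is the type of a set obtained by going down $j_1\cdots j_n$ with side sets of types $s_1,\dots,s_n$ and placing a set of type $x$ at the end. Clearly $[ww']=[w][w']$, and $V$ is a finite monoid.

Let $w$ be nonempty and $K$ a comb with word $w$, that is, $K=\mathrm{comb}((j_1,E_1)\cdots(j_n,E_n))$ with $t(E_i)=s_i$. Reading $K$ along $a$ with Lemma 2.7(a) gives $t(K)=[w](t(K_a))$, and $K_a=K$. Hence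
$$[w](w^\omega)=w^\omega\in M.\tag{2}$$
So every element of $V$ has a fixed point in $M$; for the identity this is clear. This consequence of the existence of combs is the only thing about $V$ that Section 7 will use.

For $w=(j_1,s_1)\cdots(j_n,s_n)$ let $\delta^*(R,w)$ be obtained from $R$ by applying $\delta(\cdot,j_i,s_i^0)$ for $i=1,\dots,n$ in this order.

## 5. Positions: following the chosen element

We now keep track of where the chosen element sits. A position records what $\mathcal A$ may be doing at a node above the chosen element, together with the type of the set below that node.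

**Definition (positions, transitions).** $\mathcal P$ is the set of pairs $(R,y)$ with $R\subseteq S$ and $y\in M$ such that $|C_R(D)|=1$ for all $D\in\mathcal D$ with $t(D)=y$. Write $(R,y)\xrightarrow{w}(R',y')$ if both pairs are in $\mathcal P$, $w$ is a nonempty word over $\{0,1\}\times M$, $[w](y')=y$ and $R'=\delta^*(R,w)$.

The set $\mathcal P$ is finite, and nonempty because $(\{s_0\},m)\in\mathcal P$ for every $m\in M$. Transitions compose: from $p\xrightarrow{w}p'\xrightarrow{w'}p''$ we get $p\xrightarrow{ww'}p''$.

**Lemma 5.1 (reachability).** For $(R,y)\in\mathcal P$ and $z\in M$ there are $R'$ and $w$ with $(R,y)\xrightarrow{w}(R',z)$.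

**Proof.** The idea is to build a set of type $y$ by planting the same set $E$ of type $z$ at all leaves of a skeleton $D$, and to see at which leaf the choice falls. By Lemma 4.1 take $D\ne\{\varepsilon\}$ in $\mathcal D$ with $D(z)=y$. For $d\in D$ let $w_d$ be the word with one letter for each nonempty prefix $uj$ of $d$, in order of length, namely $(j,D_{u\bar j}(z))$. Here $D_{u\bar j}\in\mathcal D$, so $D_{u\bar j}(z)\in M$. The word is nonempty as $d\ne\varepsilon$. Let $t(E)=z$. By Lemma 2.7(c), $(DE)_{u\bar j}=D_{u\bar j}E$, which has type $D_{u\bar j}(z)$, and $(DE)_d=E$. Every element of $DE$ extends exactly one $d\in D$. So (1) gives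
$$C_R(DE)=\bigsqcup_{d\in D}d\,C_{R_d}(E),\qquad R_d=\delta^*(R,w_d),$$
and $[w_d](z)=t(DE)=y$. Since $(R,y)\in\mathcal P$, we have $|C_R(DE)|=1$. Hence exactly one $d$ has $C_{R_d}(E)\neq\emptyset$, and for it $|C_{R_d}(E)|=1$. Whether $C_{R_d}(E)$ is empty depends only on $R_d$ and the type $z$, and $R_d$ depends only on $R,D,z$. So the same $d$ occurs for all $E$ of type $z$, and $|C_{R_d}(E)|=1$ for all of them. Thus $(R_d,z)\in\mathcal P$ and $(R,y)\xrightarrow{w_d}(R_d,z)$. $\square$

## 6. Pumping around a comb and the fixed-point obstruction

A sensible first attempt is to pump. By Lemma 5.1 we can walk through $\mathcal P$ forever; as $\mathcal P$ is finite, a position repeats, and there is a loop $(R,y)\xrightarrow{w}(R,y)$. Unroll the loop into the comb $K$ with word $w$. The comb looks the same from $a$ as from the root, so the chosen element should reproduce itself infinitely often. The following lemma makes this precise, under one extra hypothesis.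

**Lemma 6.1.** There is no transition $(R,y)\xrightarrow{w}(R,y)$ with $w^\omega=y$.

**Proof.** Suppose there is, with $w=(j_1,s_1)\cdots(j_n,s_n)$ and $a=j_1\cdots j_n$. Choose $E_i\in\mathcal D$ with $t(E_i)=s_i$ and let $K=\mathrm{comb}((j_1,E_1)\cdots(j_n,E_n))$. Then $t(K)=w^\omega=y$, so $C_R(K)=\{x\}$ for some $x$, because $(R,y)\in\mathcal P$. Since $K_a=K$ and $R_a=\delta^*(R,w)=R$, (1) gives $aC_R(K)\subseteq C_R(K)$. So $ax=x$, which is impossible for a nonempty word $a$. $\square$

The attempt stops at the hypothesis $w^\omega=y$. A loop tells us that $[w](y)=y$, and (2) tells us that $[w](w^\omega)=w^\omega$. Both $y$ and $w^\omega$ are fixed points of $[w]$, but nothing says that they are the same one. The next example shows that information expressible in MSO can behave this way, even in a minimal algebra.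

**Example 6.2.** For $D,D'\in\mathcal D$ write $D\rhd D'$ if $D_{0^k1}=D'$ for infinitely many $k$. We read off from the construction: nothing is below $\{\varepsilon\}$; $0D_0\cup1D_1\rhd D'$ iff $D_0\rhd D'$; for a comb $K$ with $a=0^n$, $K\rhd D'$ iff $D'\in\{E_1,\dots,E_n\}$; for a comb in which $i$ is least with $j_i=1$ we have $K_{0^i}=E_i$, so $K\rhd D'$ iff $E_i\rhd D'$. By induction on the construction, there is no infinite chain $D\rhd D'\rhd D''\rhd\cdots$, and the sequence $(D_{0^k1})_{k\ge 0}$ is eventually periodic or eventually $\emptyset$. So we may define $h:\mathcal D\to\{0,1\}$ by recursion along $\rhd$: $h(D)=1$ iff $D\rhd D'$ for some $D'$ with $h(D')=0$.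

This $h$ is MSO-definable on $\mathcal D$: $h(D)=1$ iff there is a set $Z\subseteq\tau_D$ with $\varepsilon\in Z$ such that for all $u\in\tau_D$, $u\in Z$ iff infinitely many $k$ have $u0^k1\in\tau_D\setminus Z$. Indeed, let $Z\subseteq\tau_D$ satisfy the condition on all $u\in\tau_D$. If $u0^\omega$ is a branch of $\tau_D$, then $D_u\rhd D_{u0^k1}$ for all but finitely many $k$; if it is not a branch, then $u\notin Z$ and $h(D_u)=0$. So, by induction along $\rhd$, $u\in Z$ iff $h(D_u)=1$. Conversely $Z=\{u\in\tau_D:h(D_u)=1\}$ satisfies the condition.

The values of $h$ compose as types do: $h(0D_0\cup1D_1)=h(D_0)$; a comb with $a=0^n$ has value $1$ iff some $h(E_i)=0$; any other comb has value $h(E_i)$ for the least $i$ with $j_i=1$. Since $h(\mathrm{comb}((0,E)))=1-h(E)$, no single value is closed, so the minimal closed set is $\{0,1\}$. The context $[0,s]$ is the identity and $[1,s]$ is the constant $s$. For $w=(0,s)$ we have $[w](s)=s$, but $w^\omega=1-s$.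

The example also suggests what to aim for. If a loop has *constant* $[w]$, then its fixed point is unique and the difficulty disappears. In the example, any word with a letter $(1,s)$ gives a constant. The goal is therefore the following.

**Proposition 6.3 (Main Proposition).** For every $p\in\mathcal P$ there is a transition $p\xrightarrow{w}p'$ with $[w]$ constant on $M$.

**Proof of Theorem 2.1 from Proposition 6.3.** Iterate: $p_0\xrightarrow{w_1}p_1\xrightarrow{w_2}p_2\to\cdots$ with all $[w_i]$ constant. As $\mathcal P$ is finite, $p_i=p_k=:(R,y)$ for some $i<k$. With $w=w_{i+1}\cdots w_k$ we have $(R,y)\xrightarrow{w}(R,y)$; the map $[w]$ is constant and $[w](y)=y$. By (2), $w^\omega=[w](w^\omega)=y$. This contradicts Lemma 6.1. $\square$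

Let us try the proposition on small $M$. If $|M|=1$, every map is constant and Lemma 5.1 gives a transition. Let $M=\{p,q\}$ and start at a position $(R,p)$. By Lemma 5.1 there is a transition $(R,p)\xrightarrow{w}(R',q)$, so $[w](q)=p$. The map $[w]$ is either the constant $p$ or the exchange of $p$ and $q$. The exchange has no fixed point, so it is not in $V$, and $[w]$ is constant. The case $(R,q)$ is symmetric. So for two elements it is enough to demand a change of type and to use fixed points.

With three elements $p,q,r$ one demand is not enough. Two non-constant maps that send $q$ to $p$ and have fixed points are $q\mapsto p,\ p\mapsto p,\ r\mapsto r$, and the exchange of $p$ and $q$ that fixes $r$. In general we must find a good sequence $z_0,z_1,\dots,z_n$ of types to visit, such that any maps realizing the visits compose to a constant. Doing this in one stroke for all of $M$ is hard to arrange, so we do it one congruence at a time.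

## 7. Collapsing one congruence step

In this section only the following is used: $M$ is a finite nonempty set and $V$ is a monoid of maps $M\to M$ that contains the identity, and each map in $V$ has a fixed point.

**Definition.** An equivalence $\sigma$ on $M$ is *invariant* if $(x,x')\in\sigma$ implies $(vx,vx')\in\sigma$ for all $v\in V$. A map is *$\sigma$-constant* on a set if it sends the set into one $\sigma$-class.

**Lemma 7.1 (collapse lemma).** Let $\alpha\subsetneq\beta$ be invariant equivalences with no invariant equivalence strictly between them. Suppose some $\pi\in V$ is $\beta$-constant on $M$ but not $\alpha$-constant on some $\beta$-class $P'$. Then for every $\beta$-class $P$ there are $n\ge0$ and $z_0,\dots,z_n\in P$ such that whenever $v_1,\dots,v_n\in V$ satisfy $v_iz_i=z_{i-1}$ $(1\le i\le n)$, the map $v_1\cdots v_n$ is $\alpha$-constant on $P$.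

The hypothesis on $\pi$ matters. Let $M=\{p,q,r\}$ and let $V$ consist of the identity, the exchange $\tau$ of $p$ and $q$ that fixes $r$, and the three constants. Every map has a fixed point, and the partition $\beta=\{\{p,q\},\{r\}\}$ is invariant. Let $\alpha$ be equality and $P=\{p,q\}$. For any $z_0,\dots,z_n\in P$ we can realize the visits by $v_i\in\{\mathrm{id},\tau\}$, and the product is a bijection of $P$. The conclusion fails, because $\tau$ has its fixed point outside $P$. Here the only $\beta$-constant maps are the constants, so no $\pi$ exists. In the proof, $\pi$ serves to bring fixed points to where we need them.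

**Proof.** $V$ acts on $N=M/\alpha$. Let $\sim$ be the equivalence $\beta/\alpha$ on $N$; it is preserved by $V$. "Class" means $\sim$-class, and we regard $P,P'$ as classes in $N$.

**Step 1: chains.** This step turns the minimality of the gap $\alpha\subsetneq\beta$ into a tool.

(C) *If $x\ne x'$, $x\sim x'$ and $y\sim y'$ in $N$, there are $y=y_0,y_1,\dots,y_k=y'$ and $v_i\in V$ with $\{y_{i-1},y_i\}=\{v_ix,v_ix'\}$ for $1\le i\le k$.* Being connected by such chains is an equivalence on $N$. It is preserved by $V$, contained in $\sim$, and contains the pair $(x,x')$. Pulled back to $M$ it is an invariant equivalence strictly above $\alpha$ and inside $\beta$, so it equals $\beta$.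

(C′) *If moreover $v\in V$ and $vy\ne vy'$, there is $u\in V$ with $ux,ux'\in[y]_\sim$ and $vux\neq vux'$.* Along the chain in (C), $v$ must separate the two ends of some link, since $vy\neq vy'$. Let $u$ be the $v_i$ of this link. All $y_i$ are in $[y]_\sim$.

**Step 2: a smallest nontrivial image $A$ and a map $e$ onto it.** We want $e\in V$ that maps *all* of $N$ onto a set $A$ inside one class and is the identity on $A$. Let $r\ge2$ be the minimum of all values $|vQ|\ge2$ with $v\in V$ and $Q$ a class. It exists because $|\pi P'|\ge2$. Let $|v_0P_0|=r$ with $P_0$ a class, and let $x\ne x'$ be in $v_0P_0$; then $x\sim x'$. Apply (C′) to $\pi$ and two elements of $P'$ separated by $\pi$: there is $u$ with $ux,ux'\in P'$ and $\pi ux\ne\pi ux'$. For $v_1=\pi uv_0$ we get $2\le|v_1P_0|\le r$, so $A:=v_1P_0$ has $r$ elements. Since $\pi$ is $\beta$-constant, $v_1N\subseteq\pi N\subseteq Q_0$ for one class $Q_0$, and $A\subseteq Q_0$.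

Take $b\ne b'$ in $A$. Apply (C′) to $v_1$ and two elements of $P_0$ separated by $v_1$: there is $u_1$ with $u_1b,u_1b'\in P_0$ and $v_1u_1b\neq v_1u_1b'$. Since $b\in Q_0$ and $u_1$ preserves $\sim$, $u_1Q_0\subseteq P_0$. Let $g=v_1u_1$. Then $gN\subseteq v_1N\subseteq Q_0$ and $gQ_0\subseteq v_1P_0=A$. The set $gA=(gv_1)P_0$ has at least two elements, $gb$ and $gb'$, hence at least $r$ by the choice of $r$. As $gA\subseteq A$ and $|A|=r$, $g$ permutes $A$. Choose $m\ge2$ with $g^m|_A=\mathrm{id}$ and put $e=g^m\in V$. Then $eN\subseteq g^{m-1}Q_0\subseteq A$ and $e|_A=\mathrm{id}$. Hence $eN=eQ_0=A$.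

**Step 3: a group on $A$ that is not transitive.** This is where fixed points enter. For $v\in V$ the set $evA=(eve)Q_0$ has size $1$ or at least $r$, and is contained in $eN=A$. So $ev|_A:A\to A$ is constant or a permutation. The permutations of the form $ev|_A$ contain the identity (take $v=\mathrm{id}$) and are closed under composition, since $ev\,ev'=e(vev')$. They form a finite group $G$. Each $ev|_A\in G$ has a fixed point in $A$: the map $ev\in V$ fixes an element of $M$, hence fixes its image in $N$, and this image lies in $evN\subseteq A$. Therefore $G$ is not transitive on $A$: by Burnside's lemma the elements of a transitive group have on average exactly one fixed point, but here each has at least one and the identity has $r\ge2$. Fix a $G$-orbit $O$; then $\emptyset\ne O\subsetneq A$.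

**Step 4: traces.** We copy $A$ with its subset $O$ all over $N$. A *trace* is a set $T=vA\subseteq N$ with $v\in V$ and $|vA|\ge2$. Since $vA=(ve)Q_0$, we have $|vA|\ge r=|A|$; so $|vA|=r$ and $v$ is injective on $A$. Each trace lies in one class, as $A\subseteq Q_0$ does.

(T1) *Any two elements of one class are joined by a chain in which consecutive elements lie in a common trace.* Apply (C) with some $x\ne x'$ in $A$, and drop the links with $v_ix=v_ix'$. For each other link, $v_iA$ is a trace that contains both ends. Let $d(\cdot,\cdot)$ be the least length of such a chain.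

(T2) *For a trace $T=vA$ there is $u\in V$ with $euv|_A\in G$.* Pick $b\ne b'$ in $A$. Then $vb\neq vb'$ and $vb\sim vb'$. Apply (C′) to the map $e$, which separates $b=eb$ from $b'=eb'$, and to the pair $vb,vb'$: some $u\in V$ has $euvb\ne euvb'$. So $euv|_A$ is not constant, hence in $G$.

(T3) *Call $x=vb\in T=vA$ an $O$-point of $T$ if $b\in O$. This is well defined, and every trace has both $O$-points and non-$O$-points.* Given $v$, the element $b$ is determined by $x$. Let also $T=v'A$ and $x=v'b'$, and take $u$ from (T2) for $v$. Then $eu$ maps $T$ bijectively onto $A$, so $euv'|_A$ is a permutation, hence in $G$. Now $euv(b)=eux=euv'(b')$, so $b$ and $b'$ are in one $G$-orbit. The last claim holds since $\emptyset\ne O\ne A$.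

(T4) *If $v\in V$, $T$ is a trace and $|vT|\ge2$, then $vT$ is a trace, $v$ is injective on $T$, and $x\in T$ is an $O$-point of $T$ iff $vx$ is an $O$-point of $vT$.* Let $T=v'A$. Then $vT=(vv')A$ has at least two elements, so it is a trace and $vv'$ is injective on $A$; hence $v$ is injective on $T$. If $x=v'b$ then $vx=(vv')b$, and both statements mean $b\in O$.

**Step 5: points with the same status in every trace.** An element may lie in many traces, a priori as an $O$-point of some and a non-$O$-point of others. We look for two elements of $P$ for which this does not happen. If $|P|=1$ in $N$, take $n=0$ and any $z_0\in P$: the empty product is the identity, which is $\alpha$-constant on $P$. So let $|P|\ge2$ in $N$. By (T1) every element of $P$ lies in a trace. For $x\in P$ let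
$$U(x)=\{\theta:\theta=eu|_P\text{ for some }u\in V,\ \theta(x)\in O\},$$
a finite set of maps $P\to A$.

(T5) *If $x$ is a non-$O$-point and $x'$ an $O$-point of a trace $T\subseteq P$, then $U(x)\subsetneq U(x')$.* Let $T=vA$, $x=vb$ with $b\notin O$, and $x'=vb'$ with $b'\in O$. Let $\theta=eu|_P\in U(x)$. If $euv|_A$ were in $G$, then $\theta(x)=euv(b)$ would be in the orbit of $b$, hence not in $O$, a contradiction. So $euv|_A$ is constant and $\theta(x')=\theta(x)\in O$, that is, $\theta\in U(x')$. The inclusion is strict: with $u$ from (T2), $eu(x')=euv(b')\in O$ and $eu(x)=euv(b)\notin O$, so $eu|_P\in U(x')\setminus U(x)$.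

Choose $z^+,z^-\in P$ with $|U(z^+)|$ maximal and $|U(z^-)|$ minimal. If $z^+$ were a non-$O$-point of a trace $T$ containing it, then an $O$-point of $T$ would have a larger set $U$ by (T5). So $z^+$ is an $O$-point of every trace containing it. In the same way $z^-$ is a non-$O$-point of every trace containing it.

**Step 6: alternating between the two points contracts $P$.** Let $n$ be at least the $d$-diameter of $P$. Fix representatives of $z^+,z^-$ in $M$. Let $z_i$ be the representative of $z^+$ for $i$ even and of $z^-$ for $i$ odd. Suppose $v_iz_i=z_{i-1}$ for $1\le i\le n$; then $v_iP\subseteq P$. We compute in $N$.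

First, *if $T$ is a trace containing $z_i$, then $|v_iT|=1$.* Otherwise $v_iT$ is a trace containing $z_{i-1}$, and by (T4) $z_i$ is an $O$-point of $T$ iff $z_{i-1}$ is an $O$-point of $v_iT$. But one of $z_i,z_{i-1}$ is $z^+$ and the other is $z^-$, a contradiction.

Next, let $z_i=x_0,x_1,\dots,x_l=x$ be a chain with consecutive elements in common traces and $l\ge1$. By what we just showed, $v_ix_1=v_iz_i=z_{i-1}$. By (T4), for each $j$ the points $v_ix_j$ and $v_ix_{j+1}$ are equal or lie in a common trace. Hence $d(z_{i-1},v_ix)\le l-1$. With $B_k(z)=\{x\in P:d(z,x)\le k\}$ we obtain $v_iB_i(z_i)\subseteq B_{i-1}(z_{i-1})$, and by induction on $i$ the map $v_1\cdots v_i$ sends $B_i(z_i)$ into $B_0(z_0)=\{z_0\}$. For $i=n$ we have $B_n(z_n)=P$. So $v_1\cdots v_n$ sends $P$ to one point of $N$, which means that it is $\alpha$-constant on $P$. $\square$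

For $M=\{p,q\}$ with $V$ consisting of the identity and the two constants, $\alpha$ equality, $\beta=M\times M$ and $\pi=\mathrm{id}$, the proof gives $A=M$, $G$ trivial, $O$ a single point, $\{z^+,z^-\}=\{p,q\}$ and $n=1$. This is the argument made by hand in Section 6.

## 8. Descent along a chain of congruences

**Proof of Proposition 6.3.** Here $M$ and $V$ are again those of Section 4; by (2) they satisfy the assumptions of Section 7. Take a maximal chain of invariant equivalences on $M$ from $M\times M$ down to equality. For an invariant $\sigma$ consider the statement

$\mathsf P(\sigma)$: for every $p\in\mathcal P$ there is a transition $p\xrightarrow{w}p'$ with $[w]$ $\sigma$-constant on $M$.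

**Start of the descent.** $\mathsf P(M\times M)$ only asks for some transition from each $p$, and Lemma 5.1 gives one. The statement for $\sigma$ equal to equality is Proposition 6.3.

**One step down.** Let $\alpha\subsetneq\beta$ be consecutive in the chain; so no invariant equivalence lies strictly between them. Assume $\mathsf P(\beta)$ and let $p\in\mathcal P$. We look for a transition from $p$ whose map is $\alpha$-constant. Using $\mathsf P(\beta)$ twice, take
$$p\xrightarrow{w}p'=(R',y')\xrightarrow{w'}p''=(R'',y'')$$
with $[w]$ and $[w']$ $\beta$-constant on $M$. As $[w'](y'')=y'$, the image $[w']M$ is contained in the class $P':=[y']_\beta$.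

*Case 1: $[w]$ is $\alpha$-constant on $P'$.* Then $[ww']=[w][w']$ is $\alpha$-constant on $M$, and $p\xrightarrow{ww'}p''$.

*Case 2: $[w]$ is not $\alpha$-constant on $P'$.* Then $\pi=[w]$ satisfies the hypothesis of Lemma 7.1. Take any $\beta$-class $P$ and $z_0,\dots,z_n\in P$ from that lemma. By Lemma 5.1 we can visit these types one after another:
$$p\xrightarrow{u_0}(R_0,z_0)\xrightarrow{u_1}(R_1,z_1)\to\cdots\xrightarrow{u_n}(R_n,z_n).$$
By $\mathsf P(\beta)$ there is a further transition $(R_n,z_n)\xrightarrow{u}p^*$ with $[u]$ $\beta$-constant on $M$. The image of $[u]$ contains $z_n$, so $[u]M\subseteq P$. As $[u_i]z_i=z_{i-1}$ for $1\le i\le n$, Lemma 7.1 says that $[u_1\cdots u_n]$ is $\alpha$-constant on $P$. As $[u_0]$ preserves $\alpha$, the map $[u_0u_1\cdots u_nu]$ is $\alpha$-constant on $M$, and $p\xrightarrow{u_0\cdots u_nu}p^*$.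

In both cases we have the transition required by $\mathsf P(\alpha)$. Descending along the chain we reach equality. $\square$

This completes the proof of Theorem 2.1, and with it Theorem 2.3.

## 9. Rank $\omega$, parameters, and finite subsets

**Proof of Theorem 2.4.** For $\xi<\omega$ this is Proposition 1.1. Let $\xi\ge\omega$. By Lemma 2.2 every $D\in\mathcal D$ is nonempty and $[\tau_D]^{(\xi)}=\emptyset$. A formula that uniformizes $y$ in $R_\xi$ would choose, for every $D\in\mathcal D$, exactly one $y$, with $y\in D$. This contradicts Theorem 2.1. $\square$

**Proof of Theorem 2.5.** We first express the relation in MSO. Membership of $X$ in its domain means that $X\ne\emptyset$ and $\tau_X$ is scattered, and we claim: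

*$\tau_X$ is scattered iff there is no nonempty $Z\subseteq\tau_X$ each element of which has two incomparable extensions in $Z$.* If such a $Z$ exists, then repeatedly choosing two incomparable extensions yields an embedded full binary tree, so $\tau_X$ is not scattered. Conversely, suppose $[\tau_X]$ is uncountable, and let $Z$ be the set of nodes $u\in\tau_X$ through which uncountably many branches of $\tau_X$ pass. Then $\varepsilon\in Z$. If some $u\in Z$ had no two incomparable extensions in $Z$, the extensions of $u$ in $Z$ would form a chain. Every branch through $u$ would either have all its nodes above $u$ in this chain, which is possible for at most one branch, or pass through a node outside $Z$. There are countably many nodes outside $Z$, each with only countably many branches through it. So only countably many branches would pass through $u$, a contradiction.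

So the relation $R(X,y)$, "$y\in X$ and $X$ is contained in a scattered tree", is MSO-definable. Now suppose $\psi(\cdot,\cdot,\bar P)$ uniformizes it for some $\bar P$. The statement "$\psi(\cdot,\cdot,\bar P)$ uniformizes $y$ in $R$" quantifies over all $X$ and $y$ and is therefore an MSO property $\varphi(\bar P)$ of $\bar P$. By Rabin's basis theorem, a satisfiable MSO formula $\varphi(\bar P)$ over the binary tree is satisfied by a tuple of regular sets of words. A regular set is MSO-definable without parameters: $u$ belongs to it iff the prefixes of $u$ can be labeled by the states of an accepting run of a finite automaton on $u$. Substituting these definitions for $\bar P$ in $\psi$ gives a uniformization of $R$ without parameters, which contradicts Theorem 2.3. $\square$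

**Proof of Corollary 2.6.** Suppose $\psi(X,Z)$ is such a formula. A finite nonempty set has a lexicographically least element, and the lexicographic order is MSO-definable. So "$X$ is nonempty and contained in a scattered tree, and $y$ is the lexicographically least element of the set $Z$ with $\psi(X,Z)$" is an MSO formula, since its first clause was shown to be MSO-definable in the proof of Theorem 2.5. It chooses exactly one $y\in X$ for each nonempty $X$ contained in a scattered tree, so it uniformizes the relation of Theorem 2.3, a contradiction. $\square$
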